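# Unitary Cherednik modules have unitary monodromy

## 1. The theorem: unitarity passes to monodromy

Let $\mathfrak h$ be a finite-dimensional complex vector space with a Hermitian inner product, let $W\subset U(\mathfrak h)$ be a finite group generated by complex reflections, and let $S$ be the set of all complex reflections in $W$. Let $c:S\to\mathbb C$, $s\mapsto c_s$, be constant on conjugacy classes with $c_{s^{-1}}=\overline{c_s}$; such $c$ are called admissible. No genericity is assumed. Let $H_c$ be the rational Cherednik algebra, $\tau$ an irreducible representation of $W$, $L_c(\tau)$ the simple quotient of the standard module $M_c(\tau)$, and $B_W$ the braid group of $W$.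

**Theorem A.** If $L_c(\tau)$ is unitary, then the monodromy representation of $B_W$ on $\mathrm{KZ}(L_c(\tau))$ preserves a positive definite Hermitian form. In particular, for $W=G(l,1,n)$, all $l,n\ge 1$, every admissible $c$ and every irreducible $\tau$: if $L_c(\tau)$ is unitary, then $\mathrm{KZ}(L_c(\tau))$ is a unitary module over the cyclotomic Hecke algebra $\mathcal H$.

**Theorem B.** The same conclusion holds if the contravariant Hermitian form on $L_c(\tau)$ is only assumed to be definite, of one fixed sign, on the degree-$m$ part $L_c(\tau)[m]$ for all sufficiently large $m$.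

The statement for $G(l,1,n)$ was posed as a conjecture in "A Diagrammatic Approach to Unitary Representations of Rational Cherednik Algebras" (https://ora.ox.ac.uk/objects/uuid:e92a5310-1ff4-40a0-82f5-3439d613ff09/files/dpz50gw484). It is quoted there as known that in type A, for $S_n$ acting on $\mathbb C^n$ with one real parameter, KZ preserves unitarity of $L_c(\tau)$ for $c\in(-\frac12,\frac12]$. We shall not use this.

In plain words: $L=L_c(\tau)$ is a graded, usually infinite-dimensional space of vector-valued "polynomials" carrying an algebraically defined Hermitian form. The space $\mathrm{KZ}(L)$ is a finite-dimensional space of local solutions of a differential equation. Positivity is given on the infinite-dimensional side, and we must produce positivity on the finite-dimensional side, compatible with analytic continuation. Nothing in the definitions hands us a Hermitian form on solutions, so the whole problem is to construct one.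

## 2. The algebra, its modules and the contravariant form

All sesquilinear forms are linear in the first variable. Fix an orthonormal basis $y_1,\dots,y_n$ of $\mathfrak h$ with dual basis $x_1,\dots,x_n$ of $\mathfrak h^*$, and write $z=\sum z_iy_i$. For $y\in\mathfrak h$ put $y^*:=(\cdot,y)\in\mathfrak h^*$; thus $y_i^*=x_i$ and $\langle y^*,z\rangle=(z,y)$. The group acts on functions by $(wf)(z)=f(w^{-1}z)$.

For $s\in S$ let $\alpha_s\in\mathfrak h^*$ span the image of $1-s$ on $\mathfrak h^*$ and $\alpha_s^\vee\in\mathfrak h$ span the image of $1-s$ on $\mathfrak h$, with $\langle\alpha_s,\alpha_s^\vee\rangle=2$. Then $H_s=\ker\alpha_s$ is the fixed hyperplane. Since $s$ is unitary, $\alpha_s^\vee$ spans $H_s^\perp$, so $\alpha_s=a_s(\cdot,\alpha_s^\vee)$ with $a_s=2/|\alpha_s^\vee|^2>0$, and therefore $|\alpha_s||\alpha_s^\vee|=2$.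

**Definition (rational Cherednik algebra).** $H_c$ is generated by $\mathfrak h,\mathfrak h^*$ and $\mathbb CW$ with relations $[x,x']=0$, $[y,y']=0$, $wxw^{-1}=w(x)$, $wyw^{-1}=w(y)$ and
$$[y,x]=\langle y,x\rangle-\sum_{s\in S}c_s\langle\alpha_s,y\rangle\langle x,\alpha_s^\vee\rangle s .\tag{1}$$

**The anti-involution.** The rules $y\mapsto y^*$, $y^*\mapsto y$, $w\mapsto w^{-1}$ define a conjugate-linear anti-involution $*$ of $H_c$. To check this, note first that $w(y^*)=(w^{-1}\cdot,y)=(\cdot,wy)=(wy)^*$, so the relations with $w$ are respected. Next, the coefficient of $c_ss$ in the sum in (1), for $[y,y'^*]$, is $\langle\alpha_s,y\rangle\langle y'^*,\alpha_s^\vee\rangle=a_s(y,\alpha_s^\vee)(\alpha_s^\vee,y')$. Applying $*$ turns $[y,y'^*]$ into $[y',y^*]$, and turns the right-hand side into $(y',y)-\sum_s\overline{c_s}\,a_s(y',\alpha_s^\vee)(\alpha_s^\vee,y)s^{-1}$. Since $\overline{c_s}=c_{s^{-1}}$, and since $s$ and $s^{-1}$ have the same $\alpha\otimes\alpha^\vee$, this is (1) for $[y',y^*]$.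

**Running example.** Let $l=2$, $n=1$: $W=\{1,s\}$, $s=-1$ on $\mathbb C$, with $c=c_s$ real. Here $\alpha_s=\sqrt2\,x$, $\alpha_s^\vee=\sqrt2\,y$, and (1) reads $[y,x]=1-2cs$.

**Exponents.** Let $s\alpha_s=\lambda_s\alpha_s$; then $s\alpha_s^\vee=\lambda_s^{-1}\alpha_s^\vee$. Put
$$\kappa_s=\frac{2c_s}{1-\lambda_s},\qquad k_H=\sum_{s:\,H_s=H}\kappa_s .$$
Both $c$ and $\lambda$ are conjugation-invariant, so $\kappa$ is. Since $\lambda_{s^{-1}}=\overline{\lambda_s}$, we have $\kappa_{s^{-1}}=\overline{\kappa_s}$. As $s$ and $s^{-1}$ have the same hyperplane, each $k_H$ is **real**, and $k_{wH}=k_H$. In the running example $\lambda_s=-1$ and $\kappa_s=k_H=c$.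

**Dunkl operators.** On $\mathfrak h^*$ we have $s(x)=x-\frac{1-\lambda_s}2\langle x,\alpha_s^\vee\rangle\alpha_s$, because both sides agree on $\alpha_s$ and on the annihilator of $\alpha_s^\vee$. Hence, inside $D(\mathfrak h^{reg})\rtimes W$ (where $\mathfrak h^{reg}$ is the complement of the $H_s$),
$$[1-s,x]=(x-s(x))s=\tfrac{1-\lambda_s}2\langle x,\alpha_s^\vee\rangle\alpha_s s .$$
So the operators $\partial_y-\sum_s\kappa_s\frac{\langle\alpha_s,y\rangle}{\alpha_s}(1-s)$ satisfy relation (1). The textbook facts about them are that they commute, that sending $y$ to this operator, $x$ to $x$ and $w$ to $w$ embeds $H_c$ into $D(\mathfrak h^{reg})\rtimes W$ (the Dunkl embedding), and that this embedding becomes an isomorphism once the $\alpha_s$ are inverted. Since $[1-s,f]=(f-sf)s$ for $f\in\mathbb C[\mathfrak h]$, we read off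
$$[y,f]=\partial_yf-\sum_s\kappa_s\langle\alpha_s,y\rangle\frac{f-sf}{\alpha_s}\,s .$$

**Definition (standard module).** $M_c(\tau)=H_c\otimes_{\mathbb C[\mathfrak h^*]\rtimes W}\tau$, where $\mathfrak h$ acts on $\tau$ by $0$. As a $\mathbb C[\mathfrak h]$-module it is $\mathbb C[\mathfrak h]\otimes\tau$. By the formula just found,
$$y(f\otimes v)=\partial_yf\otimes v-\sum_s\kappa_s\langle\alpha_s,y\rangle\frac{f-sf}{\alpha_s}\otimes sv.\tag{2}$$
In the running example with $\tau=\mathrm{triv}$ this says $yx^m=\big(m-c(1-(-1)^m)\big)x^{m-1}$. With $\tau=\mathrm{sgn}$ the sign of $c$ changes.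

**The Euler identities.** Grade $M_c(\tau)$ by polynomial degree. The element $\sum_s\kappa_ss$ is central in $\mathbb CW$; let $\kappa_\tau$ be its scalar on $\tau$. Since $\sum_ix_i\langle\alpha_s,y_i\rangle=\alpha_s$, formula (2) gives $\sum_ix_iy_i(f\otimes v)=m f\otimes v-\sum_s\kappa_s(f-sf)\otimes sv$ for $f$ of degree $m$. Also $\sum_i\langle\alpha_s,y_i\rangle\langle x_i,\alpha_s^\vee\rangle=\langle\alpha_s,\alpha_s^\vee\rangle=2$. So in degree $m$
$$\sum_ix_iy_i=m-\kappa_\tau+\sum_s\kappa_ss,\qquad \sum_iy_ix_i=\sum_ix_iy_i+n-2\sum_sc_ss.\tag{3}$$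
For a $W$-invariant Hermitian form the adjoint of $s$ is $s^{-1}$, so $\sum_s\kappa_ss$ is self-adjoint by $\kappa_{s^{-1}}=\overline{\kappa_s}$. Taking an invariant inner product on $\tau$ shows that $\kappa_\tau$ is **real**. Put $\mathrm{eu}=\sum_ix_iy_i-\sum_s\kappa_ss$. It is fixed by $*$ and acts in degree $m$ by the real number $m-\kappa_\tau$. Two consequences: every submodule of $M_c(\tau)$ is graded, and different degrees are orthogonal for any Hermitian form satisfying $(hv,v')=(v,h^*v')$.

**The contravariant form.** *A positive definite $W$-invariant Hermitian form on $\tau$ extends uniquely to a Hermitian form on $M=M_c(\tau)$ with $(hv,v')=(v,h^*v')$, and its radical is the unique maximal proper submodule.* Here is why. Let $M^\dagger$ be the space of conjugate-linear functionals on $M$ that vanish in all high degrees, with $(h\varphi)(v')=\varphi(h^*v')$; this is a left $H_c$-module. For $v\in\tau$ let $\varphi_v$ be $(v,\cdot)$ on $M[0]=\tau$ and $0$ in positive degrees. Then $w\varphi_v=\varphi_{wv}$, and $y\varphi_v=0$ because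 $(y\varphi_v)(v')=\varphi_v(y^*v')$ and $y^*v'$ has no degree-$0$ part. So $v\mapsto\varphi_v$ extends to an $H_c$-map $M\to M^\dagger$, which is a contravariant form. It is unique: for $v\in\tau$ we need $(v,y^*v')=(yv,v')=0$, so $(v,\cdot)$ is forced to be $\varphi_v$, and $\tau$ generates $M$. Since $\overline{(v',v)}$ is another such form, uniqueness makes the form Hermitian. The radical is a proper submodule. Conversely, let $N$ be a proper submodule. It is graded, and $N[0]=0$ since a nonzero $N[0]$ would equal the irreducible $\tau$ and generate $M$. Hence $(v,N)=0$ for $v\in\tau$ and $(hv,N)=(v,h^*N)=0$.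

So $L=L_c(\tau)$, the quotient by the radical, is simple and graded, $L=\bigoplus_{m\ge0}L[m]$, with every $L[m]$ finite-dimensional and $L[0]=\tau$ generating $L$ over $\mathbb C[\mathfrak h]$. The form descends to a Hermitian form that is nondegenerate on each $L[m]$, and (3) holds on $L[m]$.

**Definition (unitary).** $L_c(\tau)$ is unitary if this form is positive definite.

**Running example, continued.** For $\tau=\mathrm{triv}$ put $g_m=(x^m,x^m)$, $g_0=1$. Contravariance gives $g_m=(x^{m-1},yx^m)=\big(m-c(1-(-1)^m)\big)g_{m-1}$. The factor is $m$ for even $m$ and $m-2c$ for odd $m$. If $c<\frac12$, all $g_m>0$ and $L=\mathbb C[x]$ is unitary. If $c=\frac12$, then $x$ lies in the radical and $L=\mathbb C$ is unitary. If $c>\frac12$, then $g_1=1-2c<0$ and $L$ is not unitary.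

## 3. The connection, the monodromy and the Hecke algebra

If $W$ is trivial, $B_W$ is trivial and there is nothing to prove; from now on $S\ne\emptyset$, so $0\notin\mathfrak h^{reg}$.

**The connection.** KZ is defined on category $\mathcal O_c$, the finitely generated $H_c$-modules on which $\mathfrak h$ acts locally nilpotently; we need only $L$. Through the Dunkl embedding, $D(\mathfrak h^{reg})\rtimes W$ acts on $L|_{\mathfrak h^{reg}}=\mathbb C[\mathfrak h^{reg}]\otimes_{\mathbb C[\mathfrak h]}L$. Solving for $\partial_y$, this is a flat connection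
$$\nabla_y=y+\sum_s\kappa_s\frac{\langle\alpha_s,y\rangle}{\alpha_s}(1-s).\tag{4}$$
A finitely generated module with a connection is a vector bundle. Let $L_z=L/\mathfrak m_zL$ be its fibre at $z\in\mathfrak h^{reg}$ and $v(z)\in L_z$ the value of $v\in L$; the map $v\mapsto v(z)$ is onto. As $\mathfrak h^{reg}$ is connected, $\dim L_z$ is constant. Since $w\alpha_s$ is proportional to $\alpha_{wsw^{-1}}$ and $\langle\alpha_s,y\rangle=\langle w\alpha_s,wy\rangle$, we have $w\nabla_yw^{-1}=\nabla_{wy}$. Hence the maps
$$w:L_z\to L_{wz},\quad w(v(z))=(wv)(wz),\qquad w:L_z^*\to L_{wz}^*,\quad w\xi=\xi\circ w^{-1},$$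
commute with parallel transport. By the Leibniz rule, a flat section $\xi$ of the dual bundle satisfies
$$\partial_y\big(\xi_z(v(z))\big)=\xi_z\big((\nabla_yv)(z)\big)\qquad(v\in L).\tag{5}$$

**Definition (KZ).** The group $W$ acts freely on $\mathfrak h^{reg}$ (Steinberg's theorem), so the equivariant bundle descends to a flat bundle on $\mathfrak h^{reg}/W$. Fix $x_0\in\mathfrak h^{reg}$. $\mathrm{KZ}(L)$ is the space of horizontal sections of the descended connection near $[x_0]$, and $B_W=\pi_1(\mathfrak h^{reg}/W,[x_0])$ acts by monodromy.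

Concretely, such a section is a $W$-invariant horizontal section near the orbit $Wx_0$, determined by its value at $x_0$. So $\mathrm{KZ}(L)\cong L_{x_0}$. A loop lifts to a path $\gamma$ from $x_0$ to some $wx_0$. Continuation carries $u\in L_{x_0}$ to its transport $T_\gamma u\in L_{wx_0}$, and invariance identifies this with $w^{-1}T_\gamma u\in L_{x_0}$. Up to the convention for composing loops, which can only replace these operators by their inverses,
$$B_W\ \text{ acts on }\ L_{x_0}\ \text{ through the operators }\ w^{-1}T_\gamma.\tag{6}$$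

**The case $G(l,1,n)$.** Here $W=(\mathbb Z/l\mathbb Z)^n\rtimes S_n$ acts on $\mathbb C^n$ by monomial matrices whose nonzero entries are $l$-th roots of unity. For $n\ge2$, admissibility means a real parameter on the class of reflections swapping two coordinates, and parameters $c_k$ with $c_{l-k}=\overline{c_k}$ on the classes $\{\zeta_i^k\}_i$, where $\zeta_i^k$ multiplies the $i$-th coordinate by $e^{2\pi ik/l}$. By Ginzburg–Guay–Opdam–Rouquier the action of $B_W$ factors through the cyclotomic Hecke algebra $\mathcal H$, with generators $T_0,\dots,T_{n-1}$ and relations $\prod_{j=1}^l(T_0-u_j)=0$, $(T_i-q)(T_i+1)=0$ for $1\le i\le n-1$, $T_0T_1T_0T_1=T_1T_0T_1T_0$, $T_0T_i=T_iT_0$ for $i\ge2$, $T_iT_{i+1}T_i=T_{i+1}T_iT_{i+1}$ for $i\ge1$, and $T_iT_j=T_jT_i$ for $i,j\ge1$, $|i-j|>1$. Up to nonzero scalars, $T_0$ is the monodromy generator around $x_1=0$ and $T_i$ is the half-twist of coordinates $i,i+1$. For admissible $c$ the numbers $q,u_j$ and these scalars have modulus $1$, so $T_i^\star=T_i^{-1}$ defines a conjugate-linear anti-involution.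 An $\mathcal H$-module is called **unitary** if it has a positive definite Hermitian form with $(hv,v')=(v,h^\star v')$. As the scalars have modulus $1$, this is equivalent to $B_W$ preserving a positive definite Hermitian form, so the second sentence of Theorem A follows from the first. The zero module counts as unitary.

**What has to be built.** We may assume $L_z\neq0$. If $A=w^{-1}T_\gamma$ is an operator in (6), its contragredient on $L_{x_0}^*$ is
$$\xi\mapsto\xi\circ A^{-1}=(\xi\circ T_\gamma^{-1})\circ w,$$
which is again $w^{-1}T_\gamma$, formed with transport in the dual bundle and the dual $W$-action. So it suffices to find positive definite Hermitian forms $Q_z$ on $L_z^*$, $z\in\mathfrak h^{reg}$, with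
$$Q_{z_1}(T_\gamma\xi)=Q_{z_0}(\xi)\ \text{ for paths }\gamma\text{ from }z_0\text{ to }z_1,\qquad Q_{wz}(w\xi)=Q_z(\xi).\tag{7}$$
Indeed then $Q_{x_0}(w^{-1}T_\gamma\xi)=Q_{wx_0}(T_\gamma\xi)=Q_{x_0}(\xi)$, so in a $Q_{x_0}$-orthonormal basis of $L_{x_0}^*$ the contragredient operators have unitary matrices. In the dual basis of $L_{x_0}$ the operators themselves have the complex conjugate matrices, which are also unitary, so the form making the dual basis orthonormal is preserved by $B_W$.

## 4. Two cases by hand, and two attempts that stop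

**The case $c=0$.** Then $\nabla_y=\partial_y$, $L=\mathbb C[\mathfrak h]\otimes\tau$, horizontal sections are constants $1\otimes v$, and $B_W$ acts on $\mathrm{KZ}(L)=\tau$ through $B_W\to W$ (or with inverses, by the convention in (6)). An invariant form on $\tau$ does the job.

**The case $n=1$, $l=2$.** For $\tau=\mathrm{triv}$ and $c<\frac12$, formula (4) gives $\nabla_y1=0$, so the section $1$ is horizontal and $W$-invariant, and $\mathrm{KZ}(L)$ is the trivial one-dimensional representation. For $c=\frac12$, $L=\mathbb C$ has zero fibres on $\mathfrak h^{reg}$ and $\mathrm{KZ}(L)=0$. For $M_c(\mathrm{sgn})$ we get $\nabla_y(1\otimes v)=\frac{2c}x\otimes v$, so $x^{-2c}\otimes v$ is horizontal. A half-turn from $x_0$ to $-x_0$ transports $v$ to $e^{-2\pi ic}v$, and the action of $s^{-1}$ gives a further sign. The monodromy is $-e^{-2\pi ic}$, of modulus $1$.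

**Checking one generator at a time.** The Hecke relations say that if $q\ne-1$ each $T_i$, $i\ge1$, is diagonalizable with eigenvalues of modulus $1$, so each one separately preserves a positive definite form. A common form is another matter: $A=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ and $B=\begin{pmatrix}1&1\\0&-1\end{pmatrix}$ both have square $1$, hence each preserves a positive definite form, but $AB=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is not diagonalizable and so preserves none. The form must come from $L$ as a whole.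

**Using the norm of evaluation at $z$.** A natural candidate is as follows. The fibre $L_z$ is a quotient of $L$, so $L_z^*$ consists of functionals on $L$, and a functional has a norm. For $\xi\in L_z^*$ put
$$G(z,\xi)=\sup\{|\xi(v(z))|^2: v\in L,\ \|v\|=1\}.$$
Let us compute it for $n=1$, $l=2$, $\tau=\mathrm{triv}$, $c<\frac12$, with the flat section $\xi_z(f)=f(z)$. Put $r=|z|$. By Cauchy–Schwarz, $|\sum a_mz^m|^2\le\big(\sum|a_m|^2g_m\big)\big(\sum r^{2m}/g_m\big)$, and polynomials approximate the case of equality, so $G=\sum_mr^{2m}/g_m$. From Section 2, $g_{2k}=4^kk!(\frac12-c)_k$ and $g_{2k+1}=2\cdot4^kk!(\frac12-c)_{k+1}$, where $(a)_k=a(a+1)\cdots(a+k-1)$. With $\rho=r^2$ and $\nu=-c-\frac12>-1$, comparison with the series $I_\nu(\rho)=\sum_k(\rho/2)^{2k+\nu}/(k!\,\Gamma(k+\nu+1))$ of the modified Bessel function gives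
$$G=\Gamma(\nu+1)\Big(\frac\rho2\Big)^{-\nu}\big(I_\nu(\rho)+I_{\nu+1}(\rho)\big).$$
A flat form would make this a constant. It is not even bounded. For $c=0$ it is $e^{r^2}$, since $g_m=m!$. In general the textbook asymptotics $I_\nu(\rho)\sim e^\rho/\sqrt{2\pi\rho}$ give
$$e^{-r^2}r^{-2c}\,G\ \longrightarrow\ \frac{\Gamma(\frac12-c)}{2^c\sqrt\pi}\qquad(r\to\infty).$$
So the correction should be $e^{-|z|^2}$ times a power of the distance to the hyperplane, the power being $-2k_H$. But for $c\neq0$ the corrected function is still not constant: near $z=0$ it behaves like $r^{-2c}$. No choice of constants makes the evaluation norm at a finite point flat in this way. What survives is its **limit** as $z\to\infty$. The proof makes this work in general. It needs an exact formula for the derivative of the corrected norm, and a proof that this derivative is integrable along rays.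

For general $W$ the corrections are as follows. For a reflection hyperplane $H$ let $\alpha_H$ be a unit covector with kernel $H$, so $|\alpha_H(z)|=\mathrm{dist}(z,H)$, and put
$$P(z)=\prod_H|\alpha_H(z)|^{2k_H},\qquad d(z)=\min_H\mathrm{dist}(z,H).$$
Since $W$ permutes hyperplanes isometrically and $k_{wH}=k_H$, the function $P$ is $W$-invariant.

## 5. Representing evaluation by coherent states

In Sections 5–8 the form $(\cdot,\cdot)$ on $L$ is positive definite, with norm $\|\cdot\|$. Contravariance makes $W$ act isometrically.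

**Step 1 (growth bounds and a completion).** *This step provides a space large enough to contain infinite sums over degrees, on which $H_c$ still acts.* Put $a=|\kappa_\tau|+\sum_s|\kappa_s|$ and $b=a+n+2\sum_s|c_s|$. For $v\in L[m]$, (3) gives
$$\sum_i\|x_iv\|^2=\Big(\sum_iy_ix_iv,v\Big)\le(m+b)\|v\|^2,\qquad \sum_i\|y_iv\|^2=\Big(\sum_ix_iy_iv,v\Big)\le(m+a)\|v\|^2.\tag{8}$$
For $m>a$ the self-adjoint operator $\sum_ix_iy_i=m-\kappa_\tau+\sum_s\kappa_ss$ on $L[m]$ is bounded below by $m-a$, so it has an inverse of norm at most $1/(m-a)$.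

Let $\widehat L$ be the space of sequences $(v_m)$, $v_m\in L[m]$, with $\sum_mm^k\|v_m\|^2<\infty$ for every $k$. By (8) the generators $x_i,y_i,w$ act on $\widehat L$, and the relations hold degree by degree, so $\widehat L$ is an $H_c$-module. The form extends to $\widehat L$ by $\sum_m(v_m,v_m')$ and is positive definite. The identity $(hv,v')=(v,h^*v')$ persists: for $h=x_i,y_i,w$ sum it over degrees, with absolute convergence.

**Step 2 (coherent states).** *This step turns evaluation at $z$ into a vector on which every $y\in\mathfrak h$ acts by a scalar.* For $z\in\mathfrak h^{reg}$, $\xi\in L_z^*$ and $m\ge0$ define $e^m_{z,\xi}\in L[m]$ by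
$$\xi(v(z))=(v,e^m_{z,\xi})\qquad(v\in L[m]),\tag{9}$$
and $e^{-1}=0$. It depends conjugate-linearly on $\xi$. For $v\in L[m-1]$,
$$(v,ye^m)=(y^*v,e^m)=\xi\big((y^*v)(z)\big)=(z,y)\,\xi(v(z))=(z,y)(v,e^{m-1}),$$
and moving the scalar into the second slot gives
$$ye^m_{z,\xi}=(y,z)\,e^{m-1}_{z,\xi}.\tag{10}$$
(For $m=0$ both sides vanish.) Hence $\big(\sum_ix_iy_i\big)e^m=\sum_i\bar z_ix_ie^{m-1}$, whose norm is at most $|z|\big(\sum_i\|x_ie^{m-1}\|^2\big)^{1/2}\le|z|\sqrt{m-1+b}\,\|e^{m-1}\|$. Inverting $\sum_i x_iy_i$, for $m\ge1$, $m>a$,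
$$\|e^m\|\le|z|\,\frac{\sqrt{m-1+b}}{m-a}\,\|e^{m-1}\|.\tag{11}$$
The ratio is $O(m^{-1/2})$, so $\|e^m\|$ decays faster than any geometric sequence and
$$e_{z,\xi}:=\sum_me^m_{z,\xi}\in\widehat L .$$
If $\xi\ne0$ then $e_{z,\xi}\neq0$, because $v\mapsto v(z)$ is onto. In the running example $e_z=\sum_m\bar z^mx^m/g_m$, and for $c=0$ this is $e^{\bar zx}$. In general $\|e_{z,\xi}\|^2$ is the number $G(z,\xi)$ of Section 4.

By (10), and since $ys^{-1}=s^{-1}s(y)$,
$$y\,e_{z,\xi}=(y,z)\,e_{z,\xi},\qquad y\,(s^{-1}e_{z,\xi})=(s(y),z)\,s^{-1}e_{z,\xi}=(y,s^{-1}z)\,s^{-1}e_{z,\xi}.\tag{12}$$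
Finally, for $v\in L$ we have $(w\xi)(v(wz))=\xi((w^{-1}v)(z))=(w^{-1}v,e_{z,\xi})=(v,we_{z,\xi})$, so
$$w\,e_{z,\xi}=e_{wz,w\xi}.\tag{13}$$

## 6. The exact derivative of the corrected norm

**Step 3 (the derivative formula).** *This step computes how far the corrected norm is from being flat.* Let $U\subset\mathfrak h^{reg}$ be open and simply connected and $\xi=(\xi_z)_{z\in U}$ a nonzero flat section of the dual bundle; then $\xi_z\ne0$ for all $z$. Write $e_z^m=e^m_{z,\xi_z}$ and $e_z=\sum_me_z^m$. Below, $\partial_y$ is the $(1,0)$-derivative in the direction $y$.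

*Regularity.* Let $(v_j)$ be an orthonormal basis of $L[m]$. By (9), $e_z^m=\sum_j\overline{\xi_z(v_j(z))}\,v_j$, and each $\xi_z(v_j(z))$ is holomorphic in $z$. So $e_z^m$ is antiholomorphic in $z$, and for $z,w\in U$
$$K_m(z,w):=(e_w^m,e_z^m)=\xi_z(e_w^m(z))=\sum_j\xi_z(v_j(z))\,\overline{\xi_w(v_j(w))}$$
is holomorphic in $(z,\bar w)$. So is $(e_w^m,s^{-1}e_z^m)$. For $z$ in a compact set, $\|e_z^m\|$ is bounded for each fixed $m$, and then by (11) it is bounded for all large $m$ by one sequence decaying faster than any geometric one. Hence $K=\sum_mK_m$ and $\sum_m(e_w^m,s^{-1}e_z^m)$ converge locally uniformly on $U\times U$, are holomorphic in $(z,\bar w)$, and may be differentiated term by term.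

*Differentiation.* Fix $w$. Then $e_w^m$ is a fixed element of $L[m]$, and (5), (4) and (9) give
$$\partial_{y,z}K_m(z,w)=\xi_z\big((\nabla_ye_w^m)(z)\big)=(ye_w^m,e_z^{m-1})+\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}\big(e_w^m,(1-s^{-1})e_z^m\big),$$
where we used $\xi_z((se_w^m)(z))=(se_w^m,e_z^m)=(e_w^m,s^{-1}e_z^m)$. By (10), $(ye_w^m,e_z^{m-1})=(y,w)K_{m-1}(z,w)$. Now sum over $m$ and set $w=z$. Since $K$ is antiholomorphic in $w$, the $(1,0)$-derivative of $G(z):=K(z,z)=\|e_z\|^2$ comes from the first variable only: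
$$\partial_yG=(y,z)\,G+\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}\big(G-(e_z,s^{-1}e_z)\big).\tag{14}$$

*Correction.* We have $\partial_y|z|^2=(y,z)$. Because the $k_H$ are real, $\log P=\sum_Hk_H(\log\alpha_H+\log\overline{\alpha_H})$ locally, so
$$\partial_y\log P=\sum_Hk_H\frac{\alpha_H(y)}{\alpha_H(z)}=\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}.$$
These are exactly the first two contributions in (14). Hence
$$F(z;\xi_z):=e^{-|z|^2}P(z)^{-1}\|e_{z,\xi_z}\|^2>0$$
satisfies
$$\partial_yF=-e^{-|z|^2}P(z)^{-1}\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}\,(e_z,s^{-1}e_z).\tag{15}$$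

This locates the obstruction. In the running example the sum is $\frac cz\sum_m(-1)^mr^{2m}/g_m$ for $y=y_1$, which is nonzero near $z=0$ when $c\ne0$: the corrected norm is not flat. Moreover the obvious bound is not enough to pass to the limit. Cauchy–Schwarz gives $|(e_z,s^{-1}e_z)|\le G$, so $|\partial_yF|\le F|y|\sum_s|\kappa_s|/d(z)$. Along a ray this is of order $1/t$, whose integral diverges logarithmically. We need one more factor that decays in $t$.

## 7. Overlaps of distant coherent states are small

The extra decay comes from comparing eigenvalues. By (12), $e_z$ and $s^{-1}e_z$ are joint eigenvectors of the $y$'s with different eigenvalues, coming from the points $z$ and $s^{-1}z$. If $e_z$ were also an exact eigenvector of $x=y^*$, the two would be orthogonal. It is an approximate one, with an error bounded by the commutator $[y,x]$, which is a bounded operator.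

**Step 4 (near-orthogonality).** *This step gains a factor $1/\mathrm{dist}(z,H_s)$.* Let $C_0=1+2\sum_s|c_s|$ and $e=e_{z,\xi}$. For every $s\in S$,
$$|(e,s^{-1}e)|\le\frac{\sqrt{C_0}\,\|e\|^2}{|1-\lambda_s|\,\mathrm{dist}(z,H_s)}.\tag{16}$$

Let $y$ be a unit vector and $x=y^*$. By (12), $(xe,e)=(e,ye)=(z,y)\|e\|^2$. Also
$$\|xe\|^2=(yxe,e)=(xye,e)+([y,x]e,e)=|(z,y)|^2\|e\|^2+([y,x]e,e).$$
Expanding the square, the cross terms give $-2|(z,y)|^2\|e\|^2$, so
$$\|(x-(z,y))e\|^2=\|xe\|^2-|(z,y)|^2\|e\|^2=([y,x]e,e)\le C_0\|e\|^2.$$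
For the last inequality, $[y,x]=1-\sum_sc_s\langle\alpha_s,y\rangle\langle x,\alpha_s^\vee\rangle s$, where each $s$ is an isometry and $|\langle\alpha_s,y\rangle\langle x,\alpha_s^\vee\rangle|\le|\alpha_s||\alpha_s^\vee|=2$.

On the other hand (12) gives $(xe,s^{-1}e)=(e,ys^{-1}e)=(s^{-1}z,y)(e,s^{-1}e)$. Subtracting $(z,y)(e,s^{-1}e)$,
$$(s^{-1}z-z,\,y)\,(e,s^{-1}e)=\big((x-(z,y))e,\ s^{-1}e\big).\tag{17}$$
The right-hand side has modulus at most $\sqrt{C_0}\,\|e\|^2$, as $\|s^{-1}e\|=\|e\|$. Take $y=(s^{-1}z-z)/|s^{-1}z-z|$; the scalar on the left becomes $|s^{-1}z-z|$. Since $s^{-1}$ fixes $H_s$ and multiplies $H_s^\perp$ by $\lambda_s$, we have $|s^{-1}z-z|=|1-\lambda_s|\,\mathrm{dist}(z,H_s)$. This proves (16).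

**Step 5 (the differential inequality).** *This step combines the two factors.* Since $|\alpha_s(y)/\alpha_s(z)|\le|y|/\mathrm{dist}(z,H_s)$, formulas (15) and (16) give $|\partial_yF|\le C_1|y|\,d(z)^{-2}F$ with $C_1=\sqrt{C_0}\sum_s|\kappa_s|/|1-\lambda_s|$. As $F$ is real, $dF(v)=2\,\mathrm{Re}\,\partial_vF$ for a real tangent vector $v\in\mathfrak h$. Hence
$$|d\log F(v)|\le2C_1\,|v|\,d(z)^{-2}.\tag{18}$$
This is local, so it holds along any path in $\mathfrak h^{reg}$ on which $\xi$ is transported in parallel.

## 8. The flat form at infinity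

**Step 6 (existence and positivity of the limit).** *This step defines $Q_z$.* The set $\mathfrak h^{reg}$ is stable under scaling, and $d(tz)=t\,d(z)$. For $\xi\in L_z^*$ let $\xi_t\in L_{tz}^*$ be its parallel transport along the ray from $z$ to $tz$, $t\ge1$. For $\xi\neq0$, (18) gives
$$\Big|\frac d{dt}\log F(tz;\xi_t)\Big|\le2C_1\,|z|\,d(z)^{-2}\,t^{-2},$$
which is integrable on $[1,\infty)$. So $\log F(tz;\xi_t)$ converges, and
$$Q_z(\xi):=\lim_{t\to\infty}e^{-t^2|z|^2}P(tz)^{-1}\|e_{tz,\xi_t}\|^2\in(0,\infty)\qquad(\xi\ne0)\tag{19}$$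
exists. For each $t$ the expression is the quadratic form of the Hermitian form sending $(\xi,\eta)$ to $e^{-t^2|z|^2}P(tz)^{-1}(e_{tz,\eta_t},e_{tz,\xi_t})$, because $e_{tz,\xi_t}$ is conjugate-linear in $\xi$. By polarization the limit is again the quadratic form of a Hermitian form on $L_z^*$, and by (19) it is **positive definite**. It is essential that we bounded $\log F$: a bound on $F$ alone would not exclude the limit $0$.

**Step 7 (flatness).** *This step proves the first half of (7).* Let $\gamma:[0,1]\to\mathfrak h^{reg}$ be piecewise $C^1$ from $z_0$ to $z_1$. The map $(r,\sigma)\mapsto r\gamma(\sigma)\in\mathfrak h^{reg}$, $r\in[1,t]$, is a homotopy showing that transport along the ray from $z_0$ to $tz_0$ and then along $t\gamma$ equals transport along $\gamma$ and then along the ray from $z_1$ to $tz_1$. So the transport of $\xi_t$ along $t\gamma$ is $(T_\gamma\xi)_t$. Integrating (18) along $t\gamma$, which has length $t\cdot\mathrm{length}(\gamma)$ and on which $d\ge t\min_\gamma d$,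
$$\big|\log F(tz_1;(T_\gamma\xi)_t)-\log F(tz_0;\xi_t)\big|\le2C_1\,\frac{t\cdot\mathrm{length}(\gamma)}{t^2\min_\gamma d^2}\ \xrightarrow[t\to\infty]{}\ 0 .$$
Hence $Q_{z_1}(T_\gamma\xi)=Q_{z_0}(\xi)$. Here too the gain (16) is needed: the trivial bound would leave a constant instead of $1/t$.

**Step 8 ($W$-invariance).** *This step proves the second half of (7).* The action of $w$ commutes with transport, so the transport of $w\xi$ along the ray through $wz$ is $w\xi_t$. By (13), $e_{twz,w\xi_t}=we_{tz,\xi_t}$, and $w$ acts isometrically on $\widehat L$. With $|wz|=|z|$ and $P(twz)=P(tz)$ this gives $Q_{wz}(w\xi)=Q_z(\xi)$.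

**Step 9 (conclusion).** Both halves of (7) hold, and Section 3 showed that this yields a positive definite Hermitian form on $\mathrm{KZ}(L)\cong L_{x_0}$ preserved by $B_W$. This proves Theorem A. $\blacksquare$

**Remark (other normalizations of the Dunkl embedding).** The other common normalizations add $\sum_Hp_H\alpha_H(y)/\alpha_H$ to $\nabla_y$, with $p_H$ real and $W$-invariant. Horizontal sections are then multiplied locally by a branch of $\phi=\prod_H\alpha_H^{-p_H}$. The modulus $|\phi|$ is single-valued and $W$-invariant, so each operator $w^{-1}T_\gamma$ is multiplied by a number of modulus $|\phi(wx_0)|/|\phi(x_0)|=1$. The same form is preserved, and the theorem does not depend on the choice.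

## 9. Definiteness in high degrees suffices

We now prove Theorem B. Let $\beta(\cdot,\cdot)$ be the contravariant form on $L$, which is nondegenerate on each $L[m]$. Changing its sign preserves contravariance, so we may assume that $\beta$ is positive definite on $L[m]$ for $m\ge m_0$, where $m_0\ge1$. As before we assume $L_z\ne0$. The limit in (19) involves large $t$, where high degrees should dominate; the proof makes that precise.

**Step 1 (an auxiliary inner product).** *This step replaces the missing norm.* Choose a $W$-invariant positive definite form $(\cdot,\cdot)_+$ on $L$ with orthogonal degrees, equal to $\beta$ in degrees $\ge m_0$; in lower degrees average any inner product over $W$. Let $\|\cdot\|$ be its norm and $\Pi$ the projection onto degrees $<m_0$. Since $\beta$ and $(\cdot,\cdot)_+$ differ only on a finite-dimensional space, there is a constant $C$ with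
$$|\beta(u,u')-(u,u')_+|\le C\|\Pi u\|\,\|\Pi u'\|,\qquad|\beta(u,u')|\le C\|u\|\,\|u'\|.\tag{20}$$
From here on $C$ denotes constants that may change from line to line. They may depend on a compact set $\mathcal K$ when one is fixed, but not on $t$, on $\xi$ or on the point of $\mathcal K$.

**Step 2 (what carries over).** *This step checks which parts of Sections 5 and 6 survive.* Define $e^m_{z,\xi}\in L[m]$ by $\xi(v(z))=\beta(v,e^m_{z,\xi})$, $v\in L[m]$.

* The bound in (8) for the $x_i$ holds on $L[m]$ for $m\ge m_0$, since then $v$ and $x_iv$ both lie in degrees where $\|\cdot\|^2=\beta$. The bound for the $y_i$ holds for $m\ge m_0+1$. In the finitely many other degrees these operators are bounded.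
* On $L[m]$ with $m>a$, the operator $\sum_ix_iy_i=m-\kappa_\tau+\sum_s\kappa_ss$ is self-adjoint for $(\cdot,\cdot)_+$ and at least $m-a$, since $W$ acts isometrically. Its inverse has norm at most $1/(m-a)$.
* The identity (10) uses only contravariance and nondegeneracy, so it holds. Hence (11) holds for $m>\max(a,m_0)$; here the $x_i$-bound is applied in degree $m-1\ge m_0$.
* Therefore $\widehat L$, defined with $\|\cdot\|$, is an $H_c$-module. By (20) the form $\beta$ extends to it, contravariantly, and $e_{z,\xi}=\sum_me^m_{z,\xi}\in\widehat L$. Formulas (12) and (13) hold with the same proofs.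
* Step 3 of Section 6 holds with $\beta$ in place of $(\cdot,\cdot)$ and $G=\beta(e_z,e_z)$. For regularity use a basis of $L[m]$ with $\beta(v_j,v_k)=\pm\delta_{jk}$, so that $e_z^m=\sum_j\pm\overline{\xi_z(v_j(z))}v_j$; convergence follows from (11) and (20). Thus (14) holds, and $F=e^{-|z|^2}P^{-1}G$ satisfies (15) with $\beta(e_z,s^{-1}e_z)$ on the right. What is lost is the positivity of $G$ and the inequality (16).

**Step 3 (homogeneity).** *This step shows how each $e^m$ scales along a ray.* By (4) and (3), on $L[m]$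
$$\sum_ix_i\nabla_{y_i}=\sum_ix_iy_i+\sum_s\kappa_s(1-s)=m+\rho,\qquad\rho=\sum_s\kappa_s-\kappa_\tau .$$
Here $\rho$ is real, since $\sum_s\kappa_s=\sum_Hk_H$. At the point $p=tz$ the radial derivative is $t\frac d{dt}=\sum_ip_i\partial_{y_i}$, so (5) gives $t\frac d{dt}\,\xi_t(v(tz))=(m+\rho)\,\xi_t(v(tz))$ for $v\in L[m]$. Hence $\xi_t(v(tz))=t^{m+\rho}\xi(v(z))$ and
$$e^m_{tz,\xi_t}=t^{m+\rho}\,e^m_{z,\xi}.\tag{21}$$

**Step 4 (low degrees are negligible).** *This step shows that $G$ is positive far out, with $\|e\|^2$ comparable to $G$.* Let $\xi\ne0$. Since $L[0]$ generates $L$ over $\mathbb C[\mathfrak h]$, the values $v(z)$, $v\in L[0]$, span $L_z$, so $e^0_{z,\xi}\ne0$. By (10) with $y=z$, the element $z\in\mathfrak h$ sends $e^m_{z,\xi}$ to $|z|^2e^{m-1}_{z,\xi}$. As $z\neq0$, induction gives $e^m_{z,\xi}\ne0$ for all $m$.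

Fix a compact $\mathcal K\subset\mathfrak h^{reg}$. The ratio $\|\Pi e_{z,\xi}\|/\|e^{m_0}_{z,\xi}\|$ is continuous in $(z,\xi)$, $\xi\neq0$, and invariant under scaling of $\xi$. So it is a continuous function on the projectivized dual bundle over $\mathcal K$, which is compact, and it is bounded by some $B$. By (21) and orthogonality of degrees, for $t\ge1$,
$$\|\Pi e_{tz,\xi_t}\|\le t^{m_0-1+\rho}\|\Pi e_{z,\xi}\|\le B\,t^{m_0-1+\rho}\|e^{m_0}_{z,\xi}\|=B\,t^{-1}\|e^{m_0}_{tz,\xi_t}\|\le B\,t^{-1}\|e_{tz,\xi_t}\|.\tag{22}$$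
By (20), $\beta(e,e)\ge(1-CB^2t^{-2})\|e\|^2$ for $e=e_{tz,\xi_t}$. So there is $t_{\mathcal K}\ge1$ with
$$G=\beta(e,e)\ge\tfrac12\|e\|^2>0\qquad(e=e_{tz,\xi_t},\ z\in\mathcal K,\ t\ge t_{\mathcal K},\ \xi\ne0).$$

**Step 5 (near-orthogonality again).** *This step recovers (16) along the cone over $\mathcal K$.* Let $z'=tz$ with $z\in\mathcal K$, $t\ge t_{\mathcal K}$, let $e=e_{z',\xi_t}$, let $y$ be a unit vector and $u=(y^*-(z',y))e$. The algebra of Section 7 used only contravariance and (12), so it gives
$$\beta(u,u)=\beta([y,y^*]e,e)\le C\|e\|^2,$$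
the inequality by (20) and the isometric action of $W$. This no longer bounds $\|u\|$ directly, since $\beta$ may be indefinite on low degrees. However, $y^*$ raises degree, so $\Pi y^*=\Pi y^*\Pi$, and by (22)
$$\|\Pi u\|\le(C+|z'|)\,\|\Pi e\|\le C\,t\cdot t^{-1}\|e\|=C\|e\|.$$
By (20), $\|u\|^2\le\beta(u,u)+C\|\Pi u\|^2\le C\|e\|^2$. As in (17), $(s^{-1}z'-z',y)\,\beta(e,s^{-1}e)=\beta(u,s^{-1}e)$. Choose $y$ to be the unit vector along $s^{-1}z'-z'$, whose length is $t\,|1-\lambda_s|\,\mathrm{dist}(z,H_s)$. Then
$$|\beta(e,s^{-1}e)|\le C_{\mathcal K}\,t^{-1}\|e\|^2\le2C_{\mathcal K}\,t^{-1}G.\tag{23}$$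

**Step 6 (end of the proof).** *This step reruns Section 8 far from the origin.* At $tz$ with $z\in\mathcal K$, $t\ge t_{\mathcal K}$, we have $|\alpha_s(y)/\alpha_s(tz)|\le|y|/(t\,d(z))$. With (15) and (23), $F$ is positive there and
$$|d\log F(v)|\le C'_{\mathcal K}\,|v|\,t^{-2}.$$
Taking $\mathcal K=\{z\}$ and integrating over $t\ge t_{\mathcal K}$ with $|v|=|z|$, the limit
$$Q_z(\xi)=\lim_{t\to\infty}e^{-t^2|z|^2}P(tz)^{-1}\beta(e_{tz,\xi_t},e_{tz,\xi_t})$$
exists and lies in $(0,\infty)$ for $\xi\ne0$; as before it is the quadratic form of a Hermitian form. Taking $\mathcal K=\gamma([0,1])$ and integrating along $t\gamma$, the change in $\log F$ is at most $C'_{\mathcal K}\,t\,\mathrm{length}(\gamma)\,t^{-2}\to0$, so $Q$ is flat. Since $W$ preserves $\beta$, (13) gives $Q_{wz}(w\xi)=Q_z(\xi)$. So (7) holds, and Section 3 finishes the proof of Theorem B. $\blacksquare$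

## 10. Two examples against converses

**Example 1 ($\mathrm{KZ}(L)$ unitary, $L$ not unitary).** Take $l=2$, $n=1$, $c=1$, $\tau=\mathrm{triv}$. From Section 2, $yx^m=(m-1+(-1)^m)x^{m-1}$ and $g_m=\prod_{j=1}^m(j-1+(-1)^j)$. The factors are $-1,2,1,4,3,6,\dots$, never $0$ and negative only for $j=1$. So $g_0=1$ and $g_m<0$ for $m\ge1$. The form is nondegenerate, hence $L=M_c(\mathrm{triv})$ is simple, and it is not unitary. But $\mathrm{KZ}(L)$ is one-dimensional, spanned by the horizontal section $1$, with $T_0$ acting by a scalar of modulus $1$. So it is unitary, and the converse of Theorem A fails. This module does satisfy the hypothesis of Theorem B, with the negative sign.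

**Example 2 (the hypothesis of Theorem B is not necessary).** Take $l=n=2$, parameter $0$ on the reflections that swap the coordinates, $c_1=1$ and $\tau=\mathrm{triv}$. Only the two sign changes contribute to (2), so
$$y_1(x_1^ax_2^b)=(a-1+(-1)^a)\,x_1^{a-1}x_2^b,$$
and similarly for $y_2$. Moving $x_1^ax_2^b$ across the form shows $(x_1^ax_2^b,x_1^{a'}x_2^{b'})=(1,y_1^ay_2^bx_1^{a'}x_2^{b'})$. In equal total degree this vanishes unless $(a,b)=(a',b')$, and then it equals $g_ag_b\ne0$ with $g$ as in Example 1. So $L=M_c(\mathrm{triv})=\mathbb C[x_1,x_2]$. In every degree $m\ge2$ the vector $x_1^m$ has norm $g_mg_0<0$, while $x_1^{m-1}x_2$ has norm $g_{m-1}g_1>0$, so the form is indefinite in every such degree. Yet $\mathrm{KZ}(L)$ is one-dimensional, again spanned by the section $1$, since $\nabla_y1=0$ by (4). All $T_i$ act by scalars of modulus $1$, and $\mathrm{KZ}(L)$ is unitary.
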